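# A group with $s(G)>\rho(G)+\exp(G)-1$: zero-sums in $C_2^{13}\oplus C_3$

## 1. Elementary $2$-groups, and sequences with a frequent term

Let $G$ be a finite abelian group, written additively. Its exponent $m=\exp(G)$ is the maximal order of an element; recall that $mg=0$ for every $g\in G$. A sequence $S=(a_1,\dots,a_k)$ of elements of $G$ may have repetitions, its length is $|S|=k$, and it is a zero-sum sequence if $a_1+\dots+a_k=0$.

**Definition.** $s(G)$ is the smallest integer $r$ such that every sequence of $r$ elements of $G$ contains a zero-sum subsequence of length exactly $m$. $\rho(G)$ is the smallest integer $\rho$ such that every sequence $S$ with $|S|\ge\rho$ contains a nonempty zero-sum subsequence of length at most $m$.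

The statement we study is Conjecture 6 of "Zero-sum Problems in Abelian Groups" (http://www.combinatorics.net.cn/CGTworkshop06/abstract/pdf/gaowd2.pdf): *$s(G)=\rho(G)+m-1$ for every finite abelian group $G$.*

Start with $G=C_2^r$, $r\ge1$, so $m=2$. Two terms sum to zero exactly when they are equal. Hence a sequence without a zero-sum subsequence of length $2$ is a sequence of distinct elements, the longest has length $2^r$, and $s(G)=2^r+1$. A sequence without a nonempty zero-sum subsequence of length at most $2$ must moreover avoid $0$, so the longest has length $2^r-1$ and $\rho(G)=2^r$. Thus $s(G)=\rho(G)+m-1$.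

For $G=C_3$, so $m=3$: the sequence $0,0,1,1$ has no zero-sum subsequence of length $3$, while among five elements of $C_3$ either some value occurs three times or all three values occur; so $s(C_3)=5$. The sequence $1,1$ has no nonempty zero-sum subsequence, while three elements of $C_3$ include $0$, or both $1$ and $2$, or are three equal elements; so $\rho(C_3)=3$. Again $5=3+3-1$.

What do these examples have in common, and what changes in general?

**Observation 1.** Let $m=\exp(G)\ge2$. Then $s(G)\ge\rho(G)+m-1$. Equality holds if and only if some sequence of length $s(G)-1$ without zero-sum subsequences of length $m$ has an element occurring $m-1$ times.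

*Proof.* There is a sequence $S$ of length $\rho(G)-1$ with no nonempty zero-sum subsequence of length $\le m$. Append $m-1$ zeros. A zero-sum subsequence of length $m$ of the new sequence uses at most $m-1$ of the new zeros, so its part in $S$ is nonempty, has length $\le m$ and has sum zero, a contradiction. So $s(G)-1\ge\rho(G)-1+m-1$, and if equality holds, this sequence has the required form.

Conversely, let $S$ have length $s(G)-1$, no zero-sum subsequence of length $m$, and let $g$ occur $m-1$ times. Subtracting $g$ from every term changes the sum of $m$ terms by $mg=0$, so we may assume $g=0$. Remove $m-1$ zeros. If the rest contained a zero-sum subsequence of length $t$ with $1\le t\le m$, we could pad it with $m-t\le m-1$ of the removed zeros to length $m$, a contradiction. So $\rho(G)-1\ge s(G)-1-(m-1)$, that is, $\rho(G)+m-1\ge s(G)$. $\square$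

In $C_2^r$ we have $m-1=1$, so the condition holds for free; in $C_3$ the sequence $0,0,1,1$ satisfies it. For larger $m$ it is a real condition. To violate the conjecture we need a sequence without zero-sums of length $m$ that is longer than any such sequence with a term repeated $m-1$ times. We look for one with no repetition at all, in a group with $m=6$.

**Theorem 2.** For $G=C_2^{13}\oplus C_3\;(\cong C_2^{12}\oplus C_6)$, with $m=\exp(G)=6$, we have $s(G)\ge97$ and $\rho(G)\le91$. Hence $s(G)\ge97>96\ge\rho(G)+m-1$, and Conjecture 6 is false.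

The lower bound is short. The upper bound takes the rest of the lecture.

## 2. Ninety-six distinct elements from the Golay code

Recall that the extended binary Golay code is a self-dual linear $[24,12]$ code over $\mathbb F_2$ of minimum weight $8$. A parity check matrix has as rows a basis of the dual code; a word lies in the code exactly when the columns indexed by its support sum to zero.

**Step 1. Get $24$ vectors with no short even relation.** A self-dual binary code has only even weights, since each word is orthogonal to itself. So the all-ones word is orthogonal to the code, hence belongs to its dual, which is the code itself. Choose a parity check matrix whose first row is all ones. Its columns are $(1,b_i)$ with $b_i\in\mathbb F_2^{11}$, $1\le i\le24$. If $|I|$ is even and $0<|I|\le6$, then $\sum_{i\in I}b_i\ne0$; otherwise the columns in $I$ would sum to $0$, and $I$ would support a nonzero codeword of weight $\le6$. In particular the $b_i$ are distinct.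

**Step 2. Build the sequence.** In $G=\mathbb F_2^{11}\oplus\mathbb F_2\oplus\mathbb F_2\oplus\mathbb F_3$ let $S$ consist of the $24\cdot2\cdot2=96$ distinct elements
$$(b_i,\varepsilon,j;\,j),\qquad 1\le i\le24,\quad \varepsilon,j\in\{0,1\}.$$

**Step 3. Exclude zero-sums of length $6$.** Suppose six terms sum to $0$. By the third coordinate, the number of them with $j=1$ is even; by the last, it is divisible by $3$. So it is $0$ or $6$, and all six have the same $j$. Then each $i$ occurs at most twice, with different $\varepsilon$. Let $I$ be the set of $i$ occurring exactly once. Then $|I|$ is even and at most $6$, and $\sum_{i\in I}b_i=0$, because indices occurring twice cancel. By Step 1, $I=\emptyset$. So three values of $i$ occur, each with both values of $\varepsilon$, and the $\varepsilon$-coordinate of the sum is $3=1\ne0$, a contradiction. Hence $s(G)\ge97$.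

The sequence $S$ does contain shorter zero-sums: for $j=0$ and $i\neq i'$, the four terms with indices $i,i'$ and both values of $\varepsilon$ sum to zero.

## 3. Ninety-one terms as three families of binary vectors

From now on $V=\mathbb F_2^{13}$, $|V|=8192$, $G=V\oplus\mathbb F_3$. Suppose $T$ is a sequence of $91$ elements of $G$ with no nonempty zero-sum subsequence of length $\le6$. A contradiction proves $\rho(G)\le91$, because every longer sequence contains a subsequence of length $91$.

"Terms" are indexed terms of $T$, so equal elements count separately. For $c=0,1,2$ let $A_c$ be the family of terms with $\mathbb F_3$-coordinate $c$, regarded as vectors in $V$. Put $n=|A_0|$, $N_1=|A_1|$, $N_2=|A_2|$; so $n+N_1+N_2=91$.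

**Definition.** A *word* is a nonempty set of terms whose vectors sum to $0$ in $V$. If it contains $i_1$ terms of $A_1$ and $i_2$ of $A_2$, its *class* is $i_1-i_2\bmod3$. A *$j$-word* is a word of size $j$.

The class is the sum of the $\mathbb F_3$-coordinates, since $i_1+2i_2\equiv i_1-i_2$. So the hypothesis on $T$ is
$$\text{no word of size}\le6\text{ has class }0.\tag{1}$$

For example, three terms of $A_1$ with vectors $x,y,x+y$ would form a $3$-word of class $3\equiv0$, which is forbidden. Two terms of $A_1$ with equal vectors form a $2$-word of class $2$, and a $4$-word inside $A_1$ has class $1$; (1) does not forbid these. A $6$-word inside $A_1$ or inside $A_2$ has class $0$ and is forbidden. In $A_0$ every word has class $0$, so the vectors of $A_0$ are distinct and nonzero: $A_0$ is a set not containing $0$.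

Put $H=A_0\cup\{0\}$ and $k=|H|=n+1$. For $h\in H$ let $[h]=\{h\}$ if $h\ne0$ and $[0]=\emptyset$, so $[h]$ is a set of at most one term with sum $h$. The symmetric difference $[h]\,\Delta\,[h']$ has at most two terms, with sum $h+h'$. For a family $A$ let $3A$ be the set of sums of its $3$-subsets. Let $\Sigma_0$ be the set of sums of subsets of $A_0$ of size $\le3$, and
$$\sigma_0(n)=1+n+\binom n2+\binom n3 .$$

**Step 1. Subset sums of $A_0$ are distinct.** Two different subsets of $A_0$ of size $\le3$ with equal sums have a symmetric difference that is a word of size $\le6$ and class $0$, against (1). So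
$$|\Sigma_0|=\sigma_0(n),\qquad\text{hence } n\le36,\tag{2}$$
because $\sigma_0(37)=1+37+666+7770=8474>8192$.

**Step 2. Three families of sums do not overlap.**
$$\Sigma_0,\ 3A_1,\ 3A_2\ \text{ are pairwise disjoint.}\tag{3}$$
A coincidence would give a word consisting of $3$ terms of one $A_i$ and at most $3$ terms of $A_0$, or of $3$ terms of $A_1$ and $3$ of $A_2$. These have size $\le6$ and class $0$.

**Step 3. Differences in $H$ are distinct.**
$$\text{The sums }h+h'\text{ over unordered pairs }h\ne h'\text{ in }H\text{ are nonzero and pairwise distinct.}\tag{4}$$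
Indeed $h+h'$ is the sum of the nonempty set $[h]\,\Delta\,[h']\subset A_0$ of size $\le2$, different pairs give different sets, and Step 1 applies (also against the empty set, whose sum is $0$).

## 4. Why distinct triples may have few sums

Fact (3) suggests counting: $\sigma_0(n)+|3A_1|+|3A_2|\le8192$. If all triples of $A_i$ had distinct sums, this would be very strong. For $n=1$, $N_1=N_2=45$ it would read $2+2\binom{45}3=28382\le8192$.

But two triples of $A_1$ can have equal sums: when they share one term, their symmetric difference is a $4$-word, and $4$-words in $A_1$ are not forbidden. The loss can be large. The $48$ points $(b_i,\varepsilon)$ of Section 2 form a set $A\subset\mathbb F_2^{12}$ with no $6$-words, by Step 3 there; it has $\binom{48}3=17296$ triples, but $3A\subset\mathbb F_2^{12}$ has at most $4096$ elements. In general we shall prove (Lemma 6) that a set of $N\ge15$ vectors without $6$-words has at least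
$$\kappa(N)=\frac{N(N-2)(N-4)}{24}$$
triple sums. ($\kappa$ is increasing for $N\ge4$.) For $n=1$, $N_1=N_2=45$ the count is then only $2+2\cdot3305.625=6613.25$, well below $8192$. At this point counting triple sums alone stops.

The missing vectors come from mixed sums $x+y+h$ with $x\in A_1$, $y\in A_2$, $h\in H$. For $n=1$ already the sums $x+y$ would supply up to $N_1N_2=2025$ vectors, and $6613+2025>8192$. Two things must be controlled: how many distinct mixed sums there are, and how much they overlap with triple sums. For the overlap we shall not use all triples of $A_i$, but only *admissible* ones. They are numerous enough, and an admissible triple sum can equal a mixed sum only through points lying in no $4$-word. Such points in turn increase the number of triple sums, by enough to pay for the overlap. So we first need the structure of the $4$-words.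

## 5. How $4$-words fit together in a set without $6$-words

In Sections 5–7, $A\subset V$ is a set, $|A|=N$, containing no $6$-words; a word in $A$ is a nonempty zero-sum subset. For $v\ne0$ let $r_A(v)$ be the number of (unordered) pairs in $A$ with sum $v$. Two such pairs are disjoint, and their union is a $4$-word.

Two distinct $4$-words meet in $0$ or $2$ points. If they met in $1$ point, their symmetric difference would be a $6$-word; if in $3$ points, it would consist of two equal points.

**Definition.** Call two $4$-words adjacent if they intersect, and take connected components. A *block* is the union of the words of one component, or a single *free* point, that is, a point lying in no $4$-word.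

Blocks partition $A$, since words in different components are disjoint, and every $4$-word lies in one block.

For a small example take independent $s,e_1,e_2,e_3$ and $A=\{e_i,e_i+s: i=1,2,3\}$. The sum of all six points is $3s=s\ne0$, so there is no $6$-word. In a zero-sum $4$-subset each $e_i$ appears an even number of times, so the $4$-words are the unions of two of the pairs $P_i=\{e_i,e_i+s\}$. They form one component, and $A$ is one block. Another example is an affine $3$-flat $\Phi$ over $\mathbb F_2$. Its eight points sum to $0$, so a zero-sum $6$-subset would leave two distinct points with sum $0$. So $\Phi$, and each of its subsets, has no $6$-words. The $4$-words of $\Phi$ are its affine planes.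

**Lemma 3.** A non-free block is one of the following:

* (P) a single $4$-word;
* (D) $U=P_1\cup\dots\cup P_\varrho$, $\varrho\ge3$, where the $P_i$ are all pairs of $A$ with a given sum $s$, and the $4$-words meeting $U$ are exactly the $P_i\cup P_j$ ($i\ne j$);
* ($\Phi$) $A\cap\Phi$, where $\Phi$ is an affine $3$-flat and $|A\cap\Phi|\in\{7,8\}$; the $4$-words meeting it are the affine planes of $\Phi$ contained in $A$.

*Proof.*

**Step 1. Find a common sum $s$.** If the component has one word, we have (P). Otherwise, by connectedness, it contains two distinct intersecting words. They meet in a pair $P_1$, so they are $P_1\cup P_2$ and $P_1\cup P_3$, and $P_1,P_2,P_3$ have a common sum $s$, nonzero since points are distinct. Let $P_1,\dots,P_\varrho$ ($\varrho\ge3$) be all pairs with sum $s$ and $U$ their union. All $P_i\cup P_j$ are $4$-words, and they lie in one component. If every $4$-word meeting $U$ is some $P_i\cup P_j$, we have (D).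

**Step 2. An extra word produces a $3$-flat.** Otherwise some $4$-word $w$ meets $U$ and is not of the form $P_i\cup P_j$. If $w\supset P_i$, the other two points of $w$ have sum $s$, so $w$ is of that form, a contradiction. So $w$ has at most one point in each $P_i$. It has one point in some $P_i$; since $|w\cap(P_i\cup P_j)|$ is even, it has exactly one point in every $P_j$. So $\varrho\le4$ and $w=\{p_1,p_2,p_3,g\}$ with $p_i\in P_i$ and $g=p_1+p_2+p_3\notin P_1\cup P_2\cup P_3$. The flat
$$\Phi=p_1+\langle s,\ p_1+p_2,\ p_1+p_3\rangle$$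
contains the seven points of $P_1\cup P_2\cup P_3\cup\{g\}\subset A$. So it has $8$ points, is a $3$-flat, and $|A\cap\Phi|\ge7$.

**Step 3. A fact about planes.** In $\Phi$ there are $7$ planes through a point, $3$ through two points, $1$ through three points. Hence
$$\begin{aligned}&\text{for distinct }e,z\text{, some plane contains }e\text{ and avoids }z\ (7-3=4\text{ of them});\\ &\text{for distinct }e,e',z\text{, some plane contains }e\text{ and avoids }e',z\ (7-3-3+1=2\text{ of them}).\end{aligned}\tag{5}$$

**Step 4. No $4$-word leaves the flat.** Suppose a $4$-word $w'$ meets $A\cap\Phi$ but $w'\not\subset\Phi$, and let $J=w'\cap\Phi$. If $|J|=3$, the fourth point is the sum of the other three and lies in $\Phi$, a contradiction. So $|J|\in\{1,2\}$. Choose $z\in\Phi\setminus J$ with $\Phi\setminus\{z\}\subset A$: take the missing point if there is one, and any point outside $J$ otherwise. By (5) some plane of $\Phi$ avoids $z$ and contains exactly one point of $J$. This plane is a $4$-word of $A$ meeting $w'$ in exactly one point, a contradiction.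

**Step 5. Identify the block.** So the $4$-words meeting $A\cap\Phi$ are the planes of $\Phi$ contained in $A$. By (5), with $z$ the missing point if there is one, every point of $A\cap\Phi$ is in such a plane. Two planes of $\Phi$ contained in $A$ intersect, or they are parallel; in the latter case $\Phi\subset A$ and a third plane, parallel to neither, meets both. So these words form one component, with support $A\cap\Phi$. It contains $P_1\cup P_2$, so it is our component. $\square$

We need two consequences: one on vectors with many representations, and one on separating points by $4$-words.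

**Corollary 4.** If $r_A(v)\ge3$, all pairs with sum $v$ lie in one block, which is either of type (D) with $v=s$ (then $r_A(v)=\varrho$) or of type ($\Phi$) with $v$ one of its $7$ directions (then $r_A(v)=|A\cap\Phi|-4$).

*Proof.* The unions of two such pairs are several $4$-words in one component, so the block is of type (D) or ($\Phi$). In type (D) suppose $v\ne s$. The union of two pairs with sum $v$ is some $P_i\cup P_j$, and each of the two pairs has one point in $P_i$ and one in $P_j$. So either pair determines $\{i,j\}$, hence the other pair, and $r_A(v)\le2$, a contradiction. In type ($\Phi$), $v$ is a direction of $\Phi$; the flat has $4$ pairs with sum $v$, and one of them is lost if a point is missing. $\square$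

**Definition.** A subset $R\subset A$ is *admissible* if it contains no two points of the same (P)-block and no pair $P_i$ of a (D)-block. $Q(A)\subset3A$ is the set of sums of admissible $3$-subsets.

In the six-point example above, $\{e_1,e_2,e_3\}$ is admissible and $\{e_1,e_1+s,e_2\}$ is not.

**Corollary 5.** If $x_2\ne x_3$ lie in an admissible set and are not both free, some $4$-word contains exactly one of them.

*Proof.* If they are in different blocks, take a $4$-word through one that is not free; it stays in its block. They cannot be in the same (P)-block. In the same (D)-block we have $x_2\in P_i$, $x_3\in P_j$ with $i\ne j$; take $P_i\cup P_l$ with $l\ne i,j$. In the same ($\Phi$)-block use (5) with $e=x_2$, $e'=x_3$ and a third point $z$ such that $\Phi\setminus\{z\}\subset A$. $\square$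

## 6. At least $\kappa(N)$ admissible triple sums

**Lemma 6.** Let $\varphi$ be the number of free points of $A$. If $N\ge15$, then
$$|Q(A)|\ge\kappa(N)+\frac{\varphi N(N-3)}8 .$$

*Proof.*

**Step 1. Split the count over blocks.** Two distinct $3$-subsets with equal sum meet in exactly one point: meeting in none gives a $6$-word, and meeting in two gives two equal points. Their symmetric difference is a $4$-word, which lies in one block and contains two points of each. So both triples have equally many points in every block, and a point that is alone in its block must be the common point. Hence triples of different block distribution have different sums. Triples in three different blocks have pairwise distinct sums. For triples with two points in $b$ and one outside, the sum determines the outside point and the sum of the pair. With block sizes $n_b$, the number $d_b$ of sums of admissible pairs inside $b$, and the number $t_b$ of sums of admissible triples inside $b$,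
$$|Q(A)|\ge\sum_{b<b'<b''}n_bn_{b'}n_{b''}+\sum_bd_b(N-n_b)+\sum_bt_b.\tag{6}$$

**Step 2. Compute $d_b$ and $t_b$.** For a free point or a (P)-block, $d=t=0$.

For (D) with $n_b=2\varrho$: there are $4\binom\varrho2$ admissible pairs and $8\binom\varrho3$ admissible triples. Two distinct admissible pairs, or triples, with equal sum differ by a $4$-word $P_i\cup P_j$, that is, by replacing $p_i\in P_i$ and $p_j\in P_j$ by their partners; and such a replacement keeps the sum, as $s+s=0$. So pairs fall into classes of size $2$ and triples into classes of size $4$, and $d=\varrho(\varrho-1)$, $t=2\binom\varrho3$.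

For ($\Phi$): every subset of the block is admissible. Each of the $7$ directions is the sum of a pair, so $d=7$. Triple sums lie in $\Phi$, and every $z'\in\Phi$ occurs: take a plane through $z'$ whose three other points lie in $A$, avoiding by (5) the missing point $z$ if there is one and $z\ne z'$; the three other points sum to $z'$. So $t=8$.

**Step 3. Compare with the (D) formulas.** Put $d^*(x)=\frac{x^2}4-\frac x2$, $t^*(x)=\frac{x(x-2)(x-4)}{24}$. For (D)-blocks $d=d^*(n_b)$ and $t=t^*(n_b)$. With $p_j=\sum_bn_b^j$, so that $p_1=N$ and the first sum in (6) is $\frac16(N^3-3Np_2+2p_3)$, we claim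
$$\frac{N^3-3Np_2+2p_3}6+\sum_bd^*(n_b)(N-n_b)+\sum_bt^*(n_b)-\kappa(N)=\frac18\sum_bn_b(N-n_b)(N-n_b-2).\tag{7}$$
On the left,
$$\sum_bd^*(n_b)(N-n_b)=\tfrac{Np_2}4-\tfrac{p_3}4-\tfrac{N^2}2+\tfrac{p_2}2,\qquad \sum_bt^*(n_b)=\tfrac{p_3}{24}-\tfrac{p_2}4+\tfrac N3,\qquad \kappa(N)=\tfrac{N^3}{24}-\tfrac{N^2}4+\tfrac N3,$$
and the total is $\frac{N^3}8-\frac{Np_2}4+\frac{p_3}8-\frac{N^2}4+\frac{p_2}4$. The right side is $\frac18\left(N^3-2Np_2+p_3-2N^2+2p_2\right)$, the same. By (6) and (7), $|Q(A)|-\kappa(N)\ge\sum_b\gamma_b$ with
$$\gamma_b=\tfrac18n_b(N-n_b)(N-n_b-2)+(d_b-d^*(n_b))(N-n_b)+(t_b-t^*(n_b)).$$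

**Step 4. Evaluate $\gamma_b$.**

* Free point: $d-d^*=\frac14$, $t-t^*=-\frac18$, so $\gamma=\frac{(N-1)(N-3)+2(N-1)-1}8=\frac{(N-1)^2-1}8=\frac{N(N-2)}8$.
* (P): $d-d^*=-2$, $t-t^*=0$, so $\gamma=\frac{(N-4)(N-6)}2-2(N-4)=\frac{(N-4)(N-10)}2$.
* ($\Phi$) with $8$ points: $d-d^*=7-12=-5$, $t-t^*=0$, so $\gamma=(N-8)(N-10)-5(N-8)=(N-8)(N-15)$.
* ($\Phi$) with $7$ points: $d-d^*=7-\frac{35}4=-\frac74$, $t-t^*=8-\frac{35}8>0$, so $\gamma\ge\frac78(N-7)(N-9)-\frac74(N-7)=\frac78(N-7)(N-11)$.
* (D): $\gamma=\frac18n_b(N-n_b)(N-n_b-2)$.

**Step 5. Add up.** For $N\ge15$ all these are $\ge0$, except that for a (D)-block with $N-n_b=1$ we get $\gamma=-(N-1)/8$. In that case the only other block is one free point, $\varphi=1$, and the total is $\frac{N(N-2)-(N-1)}8=\frac{N^2-3N+1}8\ge\frac{N(N-3)}8$. Otherwise the total is at least $\varphi\frac{N(N-2)}8\ge\varphi\frac{N(N-3)}8$. $\square$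

For the $48$ points $(b_i,\varepsilon)$ of Section 2 the bound is attained. If four of them sum to zero, the indices occurring once form an even set $I$ with $|I|\le4$ and $\sum_Ib_i=0$, so $I=\emptyset$. Conversely, any two of the pairs $P_i=\{(b_i,0),(b_i,1)\}$ form a $4$-word. The set is one (D)-block with $\varrho=24$, there are no free points, and $|Q(A)|=2\binom{24}3=4048=\kappa(48)$.

## 7. The size of $A+H'$

Mixed sums have the form $x+(y+h)$, so we need many vectors $y+h$, that is, a lower bound for sumsets with subsets of $H$.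

**Lemma 7.** Let $A\ne\emptyset$ be a set without $6$-words, $|A|=N$, and $\emptyset\ne H'\subset H$, $|H'|=k'$. Then
$$|A+H'|\ge c(k',N)\,N,\qquad c(k',N)=\frac{k'^2}{k'+7+4k'(k'-1)/N}.$$

*Proof.* By Cauchy–Schwarz $|A+H'|\ge(Nk')^2/E$, where $E$ is the number of $(a,h,a',h')$ with $a+h=a'+h'$, $a,a'\in A$, $h,h'\in H'$. The quadruples with $h=h'$ have $a=a'$ and number $Nk'$. Those with $h\ne h'$ have $a+a'=h+h'\ne0$; each unordered pair $\{h,h'\}$ and each unordered pair $\{a,a'\}$ with that sum gives $4$ of them. So $E=Nk'+4\sum r_A(h+h')$, the sum over unordered pairs. By (4) the vectors $h+h'$ are distinct and nonzero, so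
$$\sum r_A(h+h')\le2\binom{k'}2+\sum_{v:\,r_A(v)\ge3}(r_A(v)-2).$$
By Corollary 4 the last sum can be distributed over the blocks: a (D)-block contributes $\varrho-2\le\frac{n_b}2$, a ($\Phi$)-block with $8$ points contributes $7\cdot2=\frac74\cdot8$, and one with $7$ points contributes $7\cdot1<\frac74\cdot7$. So the last sum is at most $\frac74\sum_bn_b=\frac74N$, and $E\le Nk'+4k'(k'-1)+7N$. $\square$

Note that $c(k',N)$ is increasing in $N$.

## 8. Counting the sums $x+y+h$

Let $X\subset A_1$ and $Y\subset A_2$ be subfamilies with distinct vectors, and $Z=X+Y+H$.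

**Step 1. Mixed sums avoid $\Sigma_0$.**
$$Z\cap\Sigma_0=\emptyset.\tag{8}$$
A relation $x+y+h=\sum R$ with $R\subset A_0$, $|R|\le3$, gives the word $\{x,y\}\cup([h]\,\Delta\,R)$ of size $\le6$ and class $1-1=0$.

**Step 2. A coincidence of mixed sums must share $x$ or $y$.**
$$x+y+h=x'+y'+h'\ \Longrightarrow\ x=x'\text{ or }y=y'.\tag{9}$$
Otherwise $\{x,x',y,y'\}\cup([h]\,\Delta\,[h'])$ is a word of size $\le6$ and class $2-2=0$.

**Step 3. Split $H$ so that such coincidences disappear.** Let $r_1(w)$ be the number of $(x,h)\in X\times H$ with $x+h=w$, and $r_2(w)$ the number of $(y,h)\in Y\times H$ with $y+h=w$. For fixed $h$ one cannot have both $r_1(x+h)\ge2$ for some $x\in X$ and $r_2(y+h)\ge2$ for some $y\in Y$. Indeed $x+h=x'+h'$ and $y+h=y'+h''$ with $x\ne x'$, $y\ne y'$ give, by addition, the word $\{x,x',y,y'\}\cup([h']\,\Delta\,[h''])$ of size $\le6$ and class $0$. So put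
$$H_1=\{h\in H:\ r_1(x+h)=1\text{ for all }x\in X\},\qquad H_2=H\setminus H_1.$$
Then
$$r_1(x+h)=1\ \ (x\in X,\ h\in H_1),\qquad r_2(y+h)=1\ \ (y\in Y,\ h\in H_2).\tag{10}$$

**Step 4. Count.** Let $W_1\subset Y+H_1$, $W_2\subset X+H_2$, $w_i=|W_i|$, and $Z'=(X+W_1)\cup(Y+W_2)\subset Z$. Then
$$|Z'|=|X|\,w_1+|Y|\,w_2.\tag{11}$$
First, $|X+W_1|=|X|w_1$. Suppose $x+w=x'+w'$ with $w=y+h$, $w'=y'+h'$ in $W_1$ ($h,h'\in H_1$). If $x=x'$ then $w=w'$. If $x\ne x'$, then $y=y'$ by (9), so $x+h=x'+h'$ and $r_1(x+h)\ge2$, contradicting (10). In the same way $|Y+W_2|=|Y|w_2$: from $y+w=y'+w'$ with $w=x+h$, $w'=x'+h'$, $h,h'\in H_2$ and $y\ne y'$ we get $x=x'$, so $y+h=y'+h'$, contradicting (10). Finally $X+W_1$ and $Y+W_2$ are disjoint. Suppose $x+y+h=x'+y'+h'$ with $h\in H_1$, $h'\in H_2$, so $h\ne h'$. By (9), either $y=y'$ and $x+h=x'+h'$, so $r_1(x+h)\ge2$ with $h\in H_1$; or $x=x'$ and $y+h=y'+h'$, so $r_2(y'+h')\ge2$ with $h'\in H_2$. Both contradict (10).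

The only property of the partition $H=H_1\sqcup H_2$ used in Step 4 and in the next section is (10).

## 9. Mixed sums against triple sums

The next statement combines all the counts. Its hypothesis on $w_{3-i}$ says that the overlap of mixed and triple sums is paid for by the free-point term in Lemma 6.

**Proposition 8.** Let $A_1,A_2$ be sets, $X=A_1$, $Y=A_2$. Let $I\subset\{1,2\}$ be such that $N_i\ge15$ and $w_{3-i}\le N_i(N_i-7)/4$ for $i\in I$. Then
$$\sigma_0(n)+\sum_{i\in I}\kappa(N_i)+N_1w_1+N_2w_2\le8192.$$

*Proof.* Let $Q_i=Q(A_i)$, $F_i$ the set of free points of $A_i$, $\varphi_i=|F_i|$.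

**Step 1. An overlap forces free points.** Let $z=x+y+h\in Q_1$, say $z=x_1+x_2+x_3$ with $\{x_1,x_2,x_3\}\subset A_1$ admissible. Then $x\in\{x_1,x_2,x_3\}$; otherwise $\{x,x_1,x_2,x_3,y\}\cup[h]$ is a word of size $\le6$ and class $4-1\equiv0$. Say $x=x_1$, so $y+h=x_2+x_3$. If a $4$-word $\{x_2,c_1,c_2,c_3\}$ of $A_1$ does not contain $x_3$, replace $x_2$ by $c_1+c_2+c_3$: then $\{c_1,c_2,c_3,x_3,y\}\cup[h]$ is a word of size $\le6$ and class $4-1\equiv0$, a contradiction. The same holds with $x_2,x_3$ exchanged. So no $4$-word contains exactly one of $x_2,x_3$, and by Corollary 5 both are free: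
$$\text{if }x+y+h\in Q_1,\text{ then }y+h=f+f'\text{ with distinct }f,f'\in F_1.\tag{12}$$
This holds for every representation $x+y+h$ of the element.

**Step 2. Two pairs of free points sharing a point.** Suppose $y+h=f+f'$ and $\tilde y+\tilde h=f+f''$ with $f,f',f''\in F_1$ distinct. If $y\ne\tilde y$, then $\{f',f'',y,\tilde y\}\cup([h]\,\Delta\,[\tilde h])$ is a word of size $\le6$ and class $2-2=0$, a contradiction. So $y=\tilde y$, and $f'+h=f''+\tilde h$ with $h\ne\tilde h$. Hence $r_1(f'+h)\ge2$ and $r_1(f''+\tilde h)\ge2$, and by (10) $h,\tilde h\notin H_1$.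

**Step 3. Bound the overlap.** Distinct $w\in W_1$ of the form $f+f'$ use disjoint pairs of $F_1$: a shared point would, by Step 2, give $h\notin H_1$ for a representation $w=y+h$ with $h\in H_1$. So there are at most $\varphi_1/2$ such $w$, and by (12) $|(X+W_1)\cap Q_1|\le N_1\varphi_1/2$. Next, for fixed $h$, distinct $y$ with $y+h$ of the form $f+f'$ use disjoint pairs of $F_1$, since by Step 2 a shared point forces $y=\tilde y$. So there are at most $\varphi_1/2$ such $y$. Applying this to each $w=x+h\in W_2$, with one representation fixed, gives $|(Y+W_2)\cap Q_1|\le w_2\varphi_1/2$. Together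
$$|Z'\cap Q_1|\le\frac{(N_1+w_2)\varphi_1}2,\qquad |Z'\cap Q_2|\le\frac{(N_2+w_1)\varphi_2}2.$$
The second bound is the same argument with the indices exchanged. The classes change sign. If $x+y+h\in Q_2$, then $x+h=g+g'$ with distinct $g,g'\in F_2$. If $x+h=g+g'$ and $\tilde x+\tilde h=g+g''$ with distinct $g,g',g''\in F_2$, then $x=\tilde x$ and $g'+h=g''+\tilde h$ with $h\ne\tilde h$, so $h,\tilde h\notin H_2$ by (10). So at most $\varphi_2/2$ elements of $W_2$ have the form $g+g'$, each giving at most $N_2$ elements of $Y+W_2$; and for each $w=y+h\in W_1$ at most $\varphi_2/2$ elements $x$ have $x+w\in Q_2$.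

**Step 4. Add.** By (3), $\Sigma_0,Q_1,Q_2$ are pairwise disjoint, and $Z'\cap\Sigma_0=\emptyset$ by (8). With (2), (11) and Lemma 6,
$$8192\ge\sigma_0(n)+N_1w_1+N_2w_2+\sum_{i\in I}\Big(\kappa(N_i)+\varphi_i\Big[\frac{N_i(N_i-3)}8-\frac{N_i+w_{3-i}}2\Big]\Big).$$
The bracket is $\ge0$ exactly when $w_{3-i}\le N_i(N_i-7)/4$. $\square$

## 10. Five numerical inequalities

What remains is to choose $W_1,W_2$ well. This section collects the arithmetic. Throughout $0\le n\le36$. Let
$$M=\min(N_1,N_2),\quad N=\max(N_1,N_2),\quad s=\frac{91-n}2\ge27.5,\quad \delta=\frac{N-M}2,$$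
so $N=s+\delta$ and $M=s-\delta$. Since $\kappa$ is a cubic with $\kappa''(s)=\frac{s-2}4$, we have $\kappa(s+\delta)+\kappa(s-\delta)=2\kappa(s)+\frac{s-2}4\delta^2$, so
$$F_c:=\sigma_0(n)+\kappa(N_1)+\kappa(N_2)+cN_1N_2=\sigma_0(n)+2\kappa(s)+cs^2+\delta^2\Big(\frac{s-2}4-c\Big).\tag{13}$$
As $\frac{s-2}4>6$, for $c\le3$ this is increasing in $\delta\ge0$. Decimals below are rounded down.

**(T1)** *For $n\le10$ and $c_n$ as in the table, $F_{c_n}>8192$.* By monotonicity it suffices to look at $\delta=0$:

| $n$ | $s$ | $\sigma_0(n)$ | $2\kappa(s)$ | $c_n$ | $c_ns^2$ | $F_{c_n}$ at $\delta=0$ |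
|---|---|---|---|---|---|---|
| 0 | 45.5 | 1 | 6844.9 | 1 | 2070.2 | 8916.1 |
| 1 | 45 | 2 | 6611.2 | 1 | 2025 | 8638.2 |
| 2 | 44.5 | 4 | 6382.9 | 1 | 1980.2 | 8367.2 |
| 3 | 44 | 8 | 6160 | 1.1 | 2129.6 | 8297.6 |
| 4 | 43.5 | 15 | 5942.2 | 1.4 | 2649.1 | 8606.4 |
| 5 | 43 | 26 | 5729.7 | 1.7 | 3143.3 | 8899.0 |
| 6 | 42.5 | 42 | 5522.3 | 1.9 | 3431.8 | 8996.2 |
| 7 | 42 | 64 | 5320 | 2 | 3528 | 8912 |
| 8 | 41.5 | 93 | 5122.6 | 2 | 3444.5 | 8660.1 |
| 9 | 41 | 130 | 4930.2 | 2 | 3362 | 8422.2 |
| 10 | 40.5 | 176 | 4742.7 | 2 | 3280.5 | 8199.2 |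

**(T2)** *For $n\ge11$, $F_3>8192$.* At $\delta=0$, $F_3=\sigma_0(n)+g(s)$ with $g(s)=\frac{s(s-2)(s-4)}{12}+3s^2=\frac{s^3+30s^2+8s}{12}$.

**(T3)** *For $n\ge11$ and $15\le M\le20$, $F_2>8192$.* For fixed $n$, $\delta$ is smallest at $M=20$, where $N=71-n\ge35$ and $F_2=\sigma_0(n)+240+\kappa(71-n)+40(71-n)$, since $\kappa(20)=240$.

**(T4)** *$\sigma_0(n)+\kappa(79-n)>8192$ for $0\le n\le36$.* For $n\le18$ already $\kappa(79-n)\ge\kappa(61)=8547.6$.

**(T5)** *$\sigma_0(n)+\kappa(77-n)+13(77-n)>8192$ for $0\le n\le36$.* For $n\le16$ already $\kappa(77-n)\ge\kappa(61)$.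

For $11\le n\le31$ the left-hand sides of (T2) (at $\delta=0$), (T3) (at $M=20$), (T4), (T5) are in the following table. The value $\kappa(79-n)$ stands in the column of $\kappa(71-n)$ eight rows higher, and $\kappa(77-n)$ six rows higher.

| $n$ | $\sigma_0(n)$ | $g(s)$ | (T2) | $\kappa(71-n)$ | (T3) | (T4) | (T5) |
|---|---|---|---|---|---|---|---|
| 11 | 232 | 9360 | 9592 | 8120 | 10992 | – | – |
| 12 | 299 | 9062.7 | 9361 | 7706.8 | 10605 | – | – |
| 13 | 378 | 8771.7 | 9149 | 7308 | 10246 | – | – |
| 14 | 470 | 8486.8 | 8956 | 6923.1 | 9913 | – | – |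
| 15 | 576 | 8208 | 8784 | 6552 | 9608 | – | – |
| 16 | 697 | 7935.1 | 8632 | 6194.3 | 9331 | – | – |
| 17 | 834 | 7668.2 | 8502 | 5850 | 9084 | – | 9734 |
| 18 | 988 | 7407.2 | 8395 | 5518.6 | 8866 | – | 9461 |
| 19 | 1160 | 7152 | 8312 | 5200 | 8680 | 9280 | 9222 |
| 20 | 1351 | 6902.5 | 8253 | 4893.8 | 8524 | 9057 | 9015 |
| 21 | 1562 | 6658.7 | 8220 | 4600 | 8402 | 8870 | 8842 |
| 22 | 1794 | 6420.5 | 8214 | 4318.1 | 8312 | 8717 | 8703 |
| 23 | 2048 | 6188 | 8236 | 4048 | 8256 | 8600 | 8600 |
| 24 | 2325 | 5960.9 | 8285 | 3789.3 | 8234 | 8519 | 8532 |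
| 25 | 2626 | 5739.2 | 8365 | 3542 | 8248 | 8476 | 8502 |
| 26 | 2952 | 5522.9 | 8474 | 3305.6 | 8297 | 8470 | 8508 |
| 27 | 3304 | 5312 | 8616 | 3080 | 8384 | 8504 | 8554 |
| 28 | 3683 | 5106.2 | 8789 | 2864.8 | 8507 | 8576 | 8638 |
| 29 | 4090 | 4905.7 | 8995 | 2660 | 8670 | 8690 | 8762 |
| 30 | 4526 | 4710.3 | 9236 | 2465.1 | 8871 | 8844 | 8926 |
| 31 | 4992 | 4520 | 9512 | 2280 | 9112 | 9040 | 9132 |

For $32\le n\le36$ use $\sigma_0(n)\ge\sigma_0(32)=5489$ and the smallest possible arguments: (T2) is at least $5489+g(27.5)\ge5489+3642=9131$; (T3) at least $5489+240+\kappa(35)+40\cdot35\ge5489+240+1491+1400=8620$; (T4) at least $5489+\kappa(43)\ge5489+2864=8353$; (T5) at least $5489+\kappa(41)+13\cdot41\ge5489+2465+533=8487$. All exceed $8192$.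

## 11. Both $A_1$ and $A_2$ without repeated vectors

Here $X=A_1$, $Y=A_2$, and each sub-case contradicts Proposition 8. Note that $N\ge(91-36)/2>15$, and $N\ge91-36-14=41$ if $M\le14$.

**Case $M\le12$.** The smaller set is too small to help, so use only the larger one. Take $W_1=W_2=\emptyset$ and let $I$ consist of the index of the larger set. Proposition 8 gives $\sigma_0(n)+\kappa(N)\le8192$ with $N\ge79-n$, contradicting (T4).

**Case $M\in\{13,14\}$.** Add the sums $x+y$. If $0\in H_1$ take $W_1=Y$, $W_2=\emptyset$; if $0\in H_2$ take $W_2=X$, $W_1=\emptyset$. In both cases $N_1w_1+N_2w_2=N_1N_2$. Let $I$ consist of the index $i$ of the larger set. The condition holds because $w_1\le N_2$, $w_2\le N_1$ and $(N-7)/4>1$. Now $N=91-n-M\ge77-n$ and $MN\ge13(77-n)$, contradicting (T5).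

**Case $M\ge15$.** Use both sets: $I=\{1,2\}$. Since $(15-7)/4=2$, the conditions hold whenever $w_1\le2N_2$ and $w_2\le2N_1$. If $M\ge19$, they also hold whenever $w_1\le3N_2$ and $w_2\le3N_1$, since $(19-7)/4=3$. We look for $N_1w_1+N_2w_2\ge cN_1N_2$ with a suitable $c$; Proposition 8 then gives $F_c\le8192$.

*Sub-case $n\le2$.* As above with $h=0$, $c=1=c_n$. This contradicts (T1).

*Sub-case $3\le n\le10$ (put $c=c_n$), or $n\ge11$ and $M\le20$ (put $c=2$).* Here $c\le2$. If $H_1,H_2\ne\emptyset$, take $h_i\in H_i$, $W_1=Y+h_1$, $W_2=X+h_2$; then $w_1=N_2$, $w_2=N_1$ and $N_1w_1+N_2w_2=2N_1N_2$. If $H=H_1$, apply Lemma 7 to $Y$ and a subset of $H$ of size $k'=n+1$ for $n\le6$, $k'=8$ for $n\ge7$. Since $N_2\ge15$ and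
$$c(4,15)>1.12,\quad c(5,15)>1.44,\quad c(6,15)>1.71,\quad c(7,15)>1.94,\quad c(8,15)>2.13,$$
we get $|Y+H|\ge cN_2$. So we may choose $W_1\subset Y+H$ with $|W_1|=\lceil cN_2\rceil\le2N_2$, and $W_2=\emptyset$. If $H=H_2$, do the same with $X$ and $W_2$. This contradicts (T1), respectively (T3).

*Sub-case $n\ge11$, $M\ge21$.* Here $k\ge12$ and we take $c=3$. If $H=H_1$, then $c(12,21)>3.26$ allows $|W_1|=3N_2$, $W_2=\emptyset$; if $H=H_2$, it allows $|W_2|=3N_1$, $W_1=\emptyset$. If both are nonempty and $|H_1|\ge7$, then $c(7,21)=\frac{49}{22}>2.22$ allows $W_1\subset Y+H_1$ with $|W_1|=2N_2$; with $W_2=X+h$, $h\in H_2$, we get $2N_1N_2+N_1N_2=3N_1N_2$. The case $|H_2|\ge7$ is symmetric. Otherwise $|H_1|,|H_2|\le6$ and $|H_1|+|H_2|\ge12$, so both equal $6$, and $c(6,21)>1.92$ allows $|W_1|=\lceil1.5N_2\rceil$, $|W_2|=\lceil1.5N_1\rceil$, giving at least $3N_1N_2$. In all cases $w_1\le3N_2$ and $w_2\le3N_1$. This contradicts (T2).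

## 12. A repeated vector in $A_1$ or $A_2$

By the automorphism $c\mapsto-c$ of $\mathbb F_3$ we may assume that two terms $a\ne a'$ of $A_1$ have equal vectors. The word $\{a,a'\}$ has class $2$. Uniting it with a disjoint word of class $1$ gives class $0$, so by (1)
$$\text{no word of size}\le4\text{ disjoint from }\{a,a'\}\text{ has class }1.\tag{14}$$
This second prohibition makes up for the failure of $A_1$ to be a set.

**Step 1. $A_2$ is a set.** A $2$-word in $A_2$ has class $-2\equiv1$, against (14).

**Step 2. $A_1$ is nearly a set.** Three disjoint $2$-words in $A_1$ would form a $6$-word of class $0$. So $\sum_v\lfloor\mu_v/2\rfloor\le2$ for the multiplicities $\mu_v$ in $A_1$: the vectors with $\mu_v\ge2$ are one vector of multiplicity at most $5$, or two vectors of multiplicity at most $3$ each. Removing all terms with repeated vectors removes at most $6$ terms, among them $a,a'$. It leaves a set $X$ with $J:=|X|\ge N_1-6$.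

**Step 3. $X$ has no $4$-words.** A $4$-word in $X$ would have class $4\equiv1$, against (14); and $X$ has no $6$-word. So two distinct triples of $X$ never have equal sums: their symmetric difference would be a word of size $2$, $4$ or $6$. Thus $|3X|=\binom J3$, and $r_X(v)\le1$ for $v\ne0$.

**Step 4. Mixed sums.** Let $Y=A_2$. Then
$$r_2(y+h)=1\quad\text{for all }y\in Y,\ h\in H.\tag{15}$$
Otherwise there is a word $\{y,y'\}\cup([h]\,\Delta\,[h'])$, $y\ne y'$, of size $\le4$ and class $-2\equiv1$, against (14). So (10) holds for the partition $H_1=\emptyset$, $H_2=H$. With $W_1=\emptyset$, $W_2=X+H$, (11) gives $|Z|=N_2|X+H|$ for $Z=X+Y+H$.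

**Step 5. Mixed sums avoid $3X$.**
$$Z\cap3X=\emptyset.\tag{16}$$
Let $x+y+h=x_1+x_2+x_3$ with distinct $x_i\in X$. If $x\notin\{x_1,x_2,x_3\}$, then $\{x,x_1,x_2,x_3,y\}\cup[h]$ is a word of size $\le6$ and class $4-1\equiv0$. If, say, $x=x_1$, then $\{x_2,x_3,y\}\cup[h]$ is a word of size $\le4$ and class $2-1=1$, disjoint from $\{a,a'\}$, against (14).

**Step 6. Mixed sums rarely meet $Q_2=Q(A_2)$.** Let $\varphi_2$ be the number of free points of $A_2$. Then
$$|Z\cap Q_2|\le\frac{N_2\varphi_2}2.\tag{17}$$
Let $z=x+y+h=y_1+y_2+y_3$ with $\{y_1,y_2,y_3\}$ admissible. Then $y\in\{y_1,y_2,y_3\}$, as otherwise $\{y,y_1,y_2,y_3,x\}\cup[h]$ has size $\le6$ and class $1-4\equiv0$. Say $y=y_1$, so $x+h=y_2+y_3$. If a $4$-word $\{y_2,c_1,c_2,c_3\}$ of $A_2$ avoids $y_3$, then $\{c_1,c_2,c_3,y_3,x\}\cup[h]$ has size $\le6$ and class $1-4\equiv0$, a contradiction; likewise with $y_2,y_3$ exchanged. So $y_2,y_3$ are free by Corollary 5. Now let $x+h=g+g'$ and $\tilde x+\tilde h=g+g''$ with distinct free $g,g',g''$. Then $x=\tilde x$, since otherwise $\{g',g'',x,\tilde x\}\cup([h]\,\Delta\,[\tilde h])$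 has size $\le6$ and class $2-2=0$. So $g'+h=g''+\tilde h$, contradicting (15). Hence distinct $w\in X+H$ of the form $g+g'$ use disjoint pairs of free points; there are at most $\varphi_2/2$ of them, and each gives at most $N_2$ elements $z=y+w$.

**Step 7. The two inequalities for this case.** The sets $\Sigma_0$, $3X\subset3A_1$ and $Q_2\subset3A_2$ are pairwise disjoint by (3). By (8), (16), (17) and Lemma 6, if $N_2\ge15$ then
$$8192\ge\sigma_0(n)+\binom J3+\kappa(N_2)+N_2|X+H|+\varphi_2\Big[\frac{N_2(N_2-3)}8-\frac{N_2}2\Big],$$
and the bracket is $\frac{N_2(N_2-7)}8\ge0$. So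
$$\sigma_0(n)+\binom J3+\kappa(N_2)+N_2|X+H|\le8192\qquad(N_2\ge15),\tag{18}$$
and in any case $\sigma_0(n)+\binom J3\le8192$. For $J\ge1$ we argue as in Lemma 7. With $r_X\le1$ we have $E\le Jk+4\binom k2=Jk+2k(k-1)$, so
$$|X+H|\ge\frac{(Jk)^2}{Jk+2k(k-1)}=\frac{J^2k}{J+2k-2}.\tag{19}$$
The right side is increasing in $J$ and, for $J\ge2$, nondecreasing in $k$.

**Step 8. Small $N_2$, small $N_1$, or large $N_2$.** If $N_2\le14$, then $N_1\ge77-n$ and $J\ge71-n$. For $n\le33$, $\binom J3\ge\binom{38}3=8436>8192$. For $34\le n\le36$, $J\ge35$ and $\sigma_0(n)+\binom J3\ge\sigma_0(34)+\binom{35}3=6580+6545>8192$. Both are contradictions. If $N_2\ge15$ and $N_1\le12$, then $N_2\ge79-n$ and (18) contradicts (T4). If $N_2\ge61$, then $\kappa(N_2)>8192$ contradicts (18). From now on $15\le N_2\le60$ and $N_1\ge13$.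

**Step 9. $N_1\in\{13,14\}$.** Then $J\ge7$, $n\ge91-14-60=17$, $k\ge18$, so by (19) $|X+H|\ge\frac{49\cdot18}{41}>21$. Also $N_2\ge77-n$, so (18) contradicts (T5).

**Step 10. Two estimates for $N_1\ge15$.** The aim is to compare the left side of (18) with $F_c$. Put $J_0=N_1-6\ge9$, so $J\ge J_0$. First,
$$\binom J3\ge\kappa(J+6)\qquad(J\ge10),\tag{20}$$
because $4J(J-1)(J-2)-(J+6)(J+4)(J+2)=3J^3-24J^2-36J-48$ is $192$ at $J=10$, and its derivative $9J^2-48J-36$ is positive for $J\ge10$. So $\binom J3\ge\binom{J_0}3\ge\kappa(N_1)$ if $J_0\ge10$. For $J_0=9$, $\binom93=84>\kappa(15)-6$, as $\kappa(15)=89.375$. Second, by (19),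
$$\frac{|X+H|}{N_1}\ge q(J_0,k):=\frac{J_0}{J_0+6}\cdot\frac{J_0k}{J_0+2k-2},\tag{21}$$
which is nondecreasing in both variables in the range used here.

**Step 11. $15\le N_1\le20$.** Then $n\ge91-20-60=11$, $k\ge12$, and $N_2\ge91-36-20=35$, so $M=N_1$. By (21) $|X+H|/N_1\ge q(9,12)=\frac{972}{465}>2.09$. So the left side of (18) is at least
$$F_2-6+0.09\,N_1N_2\ge F_2-6+0.09\cdot15\cdot35>F_2>8192$$
by (T3), a contradiction.

**Step 12. $N_1\ge21$.** Now $J_0\ge15$, so $\binom J3\ge\kappa(N_1)$, and
$$q(15,2)=\tfrac{450}{357}>1.26,\quad q(15,3)=\tfrac{675}{399}>1.69,\quad q(15,4)=\tfrac{900}{441}>2.04,\quad q(15,12)=\tfrac{2700}{777}>3.47.$$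
For $1\le n\le10$ we get $|X+H|\ge c_nN_1$: indeed $c_1=c_2=1$, and for $n\ge3$ we have $k\ge4$ and $c_n\le2$. For $n\ge11$ we have $k\ge12$ and $|X+H|\ge3N_1$. So (18) gives $F_{c_n}\le8192$, respectively $F_3\le8192$, contradicting (T1), respectively (T2).

There remains $n=0$, where $H=\{0\}$ and $|X+H|=J\ge N_1-6$. The left side of (18) is then at least $F_1-6N_2$. By (13) with $s=45.5$, $F_1\ge8916+9.875\,\delta^2$, and $N_2\le45.5+\delta$. Since $9.875\,\delta^2-6\delta\ge-\frac{36}{4\cdot9.875}>-1$,
$$F_1-6N_2\ge8916-273+9.875\,\delta^2-6\delta>8916-273-1>8192,$$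
a contradiction.

All cases are contradictory, so $T$ does not exist and $\rho(G)\le91$. Together with Section 2,
$$s(G)\ge97>96=91+6-1\ge\rho(G)+m-1,$$
which proves Theorem 2. $\blacksquare$
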